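\title{The torus, the Klein bottle, the annulus and the M\"obius band are not Wecken for $n$-valued maps}

\begin{abstract}
A space is Wecken for $n$-valued maps if every $n$-valued self-map $\varphi$ can be deformed, through $n$-valued maps, to one with exactly $N(\varphi)$ fixed points, where $N(\varphi)$ is the Nielsen number. We show that the torus, the Klein bottle, the annulus and the M\"obius band are Wecken for $n$-valued maps if and only if $n=1$. For every $n\ge 2$ we construct on each of these surfaces a split $n$-valued map with Nielsen number $0$ such that every $n$-valued map homotopic to it has at least $\lfloor n/2\rfloor$ fixed points. The obstruction comes from intersections of curves in the punctured torus, and it is detected by hyperbolic geodesics.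
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $X$ and $Y$ be finite polyhedra and let $n\ge1$. An \emph{$n$-valued map} $\varphi:X\multimap Y$ assigns to each $x\in X$ a set $\varphi(x)$ of exactly $n$ points of $Y$ and is lower semi-continuous: for each open $V\subset Y$ the set $\{x:\varphi(x)\cap V\ne\emptyset\}$ is open. (Such a $\varphi$ is then also upper semi-continuous.) A $1$-valued map is an ordinary continuous map. We call $\varphi$ \emph{split}, and write $\varphi=\{f_1,\dots,f_n\}$, if there are continuous maps $f_i:X\to Y$ with $\varphi(x)=\{f_1(x),\dots,f_n(x)\}$ for all $x$; the $n$ values are then distinct at every point. Two $n$-valued maps $\varphi,\psi:X\multimap X$ are \emph{$n$-valued homotopic} if there is an $n$-valued map $X\times[0,1]\multimap X$ that restricts to $\varphi$ on $X\times0$ and to $\psi$ on $X\times 1$. A \emph{fixed point} of $\varphi:X\multimap X$ is a point $x$ with $x\in\varphi(x)$.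

Two numbers measure how many fixed points the homotopy class of $\varphi$ forces. The geometric one is the minimum $MF(\varphi)$ of the number of fixed points over all maps $n$-valued homotopic to $\varphi$. The algebraic one is the Nielsen number $N(\varphi)$ defined by Schirmer \cite{Schirmer} and recalled in Section~\ref{sec:background}. It is a homotopy invariant and a lower bound, $N(\varphi)\le MF(\varphi)$. The space $X$ is \emph{Wecken for $n$-valued maps} if the bound is always attained: every $n$-valued map $\varphi:X\multimap X$ is $n$-valued homotopic to one with exactly $N(\varphi)$ fixed points.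

Compact connected triangulated manifolds of dimension at least $3$ are Wecken for $n$-valued maps (Schirmer), and so are the interval and the circle. Compact surfaces of negative Euler characteristic are not, already for $n=1$ (Jiang). There are seven other compact surfaces: the $2$-sphere, the projective plane, the disc, the torus, the Klein bottle, the annulus and the M\"obius band. The disc, the projective plane (Gon\c{c}alves--Guaschi) and the $2$-sphere are Wecken for $n$-valued maps. The question for the remaining four is posed in \cite{sphere}:

\begin{quote}
For each of the torus, the Klein bottle, the annulus and the M\"obius band, is it Wecken for $n$-valued maps for every $n\ge1$?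
\end{quote}

In each of the settled cases just listed, being Wecken for all $n$ is the same as being Wecken for $n=1$, and the four remaining surfaces are Wecken for $n=1$. One would therefore guess that the answer is yes. Split maps seem to support the guess: $N(\{f_1,\dots,f_n\})$ is the sum of the numbers $N(f_i)$, and each $f_i$ by itself can be deformed to a map with $N(f_i)$ fixed points. But the $n$ deformations have to be carried out without two values ever colliding, and this turns out to be impossible in general.

\begin{theorem}\label{thm:main}
Let $F$ be the torus, the Klein bottle, the annulus or the M\"obius band.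
\begin{enumerate}
\item[(a)] For every $n\ge2$ there is a split $n$-valued map $\varphi=\{f_1,\dots,f_n\}:F\multimap F$, each $f_i$ being homotopic to a fixed point free map, with $N(\varphi)=0$ and $MF(\varphi)\ge\lfloor n/2\rfloor\ge1$. So $F$ is not Wecken for $n$-valued maps for any $n\ge2$, and $MF-N$ is unbounded as $n$ varies.
\item[(b)] $F$ is Wecken for $1$-valued maps.
\end{enumerate}
Hence $F$ is Wecken for $n$-valued maps if and only if $n=1$.
\end{theorem}

Together with the known results quoted above, this gives the following.

\begin{corollary}\label{cor:surfaces}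
A compact connected surface is Wecken for $n$-valued maps for all $n\ge1$ if and only if it is the $2$-sphere, the projective plane or the disc.
\end{corollary}

Everything in part (a) rests on one statement about pairs of self-maps of the torus $T$, Proposition~\ref{prop:key}. Subtraction in the group $T$ turns a pair $(g_1,g_2)$ of fixed point free maps with distinct values into two maps from $T$ to the punctured torus that never coincide. For suitable homotopy classes these two maps follow two closed curves, and the curves cannot be made disjoint. Section~\ref{sec:example} shows this for an explicit $2$-valued map, and Section~\ref{sec:key} proves the proposition. Section~\ref{sec:loop} constructs a loop with the symmetry that the Klein bottle and the M\"obius band require, Section~\ref{sec:a} proves part (a), and Section~\ref{sec:b}, which is independent of the rest, proves part (b).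

\section{Configuration spaces, Nielsen numbers and the four surfaces}\label{sec:background}

\subsection*{Homotopies of split maps}
Let $F_n(Y)=\{(y_1,\dots,y_n)\in Y^n: y_i\ne y_j \text{ for } i\neq j\}$ be the ordered configuration space, and let $D_n(Y)=F_n(Y)/S_n$ be its quotient by permutations of the coordinates. For finite polyhedra $X$ and $Y$, the $n$-valued maps $X\multimap Y$ and their homotopies are the same as the continuous maps $X\to D_n(Y)$ and their homotopies \cite{BG}. A splitting of $\varphi$ is a lift through the covering $F_n(Y)\to D_n(Y)$, so homotopy lifting gives the following.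

\begin{lemma}\label{lem:split}
If a split map $\{f_1,\dots,f_n\}:X\multimap X$ is $n$-valued homotopic to $\psi$, then $\psi=\{g_1,\dots,g_n\}$ is split, with $(f_1,\dots,f_n)$ homotopic to $(g_1,\dots,g_n)$ as maps $X\to F_n(X)$. In particular $(f_i,f_j)$ is homotopic to $(g_i,g_j)$ as maps $X\to F_2(X)$ for $i\neq j$.
\end{lemma}

\subsection*{Nielsen numbers}
Let $f:X\to X$ be a self-map of a connected finite polyhedron. Two fixed points $x,x'$ are in the same \emph{fixed point class} if some path $c$ from $x$ to $x'$ is homotopic to $f\circ c$ relative to the endpoints; equivalently, if they are covered by fixed points of one lift of $f$ to the universal cover. Each class has an integer index, and $N(f)$ is the number of classes of nonzero index. We use three textbook facts: $N(f)$ is a homotopy invariant; $N(f)=0$ if $f$ has no fixed point; and if $X$ is a manifold and $f$ is smooth near an interior fixed point $x$ with $\det(I-Df_x)\ne0$, then $x$ is isolated and has index $\operatorname{sign}\det(I-Df_x)=\pm1$.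

Now let $\varphi:X\multimap X$ be $n$-valued. For a path $c$ in $X$, the $n$-valued map $\varphi\circ c$ on $[0,1]$ splits into $n$ paths. Fixed points $x,x'$ of $\varphi$ are in the same class if, for some path $c$ from $x$ to $x'$, the path of $\varphi\circ c$ that starts at $x$ ends at $x'$ and is homotopic to $c$ relative to the endpoints. Indices are computed from the local branches of $\varphi$, and $N(\varphi)$ is again the number of classes of nonzero index. For split maps \cite{Schirmer},
\begin{equation}\label{eq:sum}
N(\{f_1,\dots,f_n\})=N(f_1)+\dots+N(f_n).
\end{equation}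
Indeed, if $x=f_i(x)$ and $x'=f_j(x')$ are equivalent through $c$, then the path of $\varphi\circ c$ starting at $x$ is $f_i\circ c$. It ends at $x'$, so $f_i(x')=f_j(x')$ and $i=j$. Thus the classes and indices of $\varphi$ are those of the maps $f_i$.

\subsection*{Models of the surfaces}
Let $T=\mathbb R^2/\mathbb Z^2$, with coordinates $x=(x_1,x_2)$, and let $\sigma(x_1,x_2)=(x_1+\frac12,-x_2)$, a free involution of $T$. Put
\[
K=T/\sigma,\qquad A=\{x\in T: |x_2|\le\tfrac14\},\qquad M=A/\sigma\subset K .
\]
These are the Klein bottle, the annulus and the M\"obius band. We write $\pi:T\to K$ for the double covering and $e_1,e_2$ for the standard basis of $\mathbb Z^2$. Further, let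
\[
S=T\setminus\{0\},\qquad \Omega=\mathbb R^2\setminus\mathbb Z^2,\qquad C_i=\{i\}\times\mathbb Z,\qquad \Omega_i=\Omega\cup C_i\quad(i\in\mathbb Z).
\]
Thus $\Omega\to S$ is a covering whose deck transformations are the translations by $\mathbb Z^2$, the set $C_i$ is the $i$-th column of the lattice, and $\Omega_i$ is the plane with all punctures outside the $i$-th column.

\section{Two values on the torus}\label{sec:example}

Fix $0<\varepsilon<\frac14$ and a loop $\gamma=(\gamma_1,\gamma_2):\mathbb R/\mathbb Z\to\Omega$, and define on $T$
\begin{equation}\label{eq:pair}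
f_1(x)=(x_1+\varepsilon,0),\qquad f_2(x)=(x_1+\varepsilon,0)+\gamma(x_1).
\end{equation}
Since $\gamma$ avoids $\mathbb Z^2$, the two values are distinct and $\{f_1,f_2\}$ is a $2$-valued map. The map $f_1$ has no fixed point, and $f_2$ is homotopic to $f_1$ through $f_1(x)+(1-\tau)\gamma(x_1)$, $0\le\tau\le1$. So $N(\{f_1,f_2\})=0$ by \eqref{eq:sum}, whatever $\gamma$ is. A point $x$ is fixed by $f_2$ if and only if $\gamma_1(x_1)\in-\varepsilon+\mathbb Z$ and $x_2\equiv\gamma_2(x_1)$. The fixed points of $f_2$ therefore correspond to the crossings of $\gamma$ with the vertical lines $\{k-\varepsilon\}\times\mathbb R$, $k\in\mathbb Z$.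

\begin{example}\label{ex:small}
Let $\gamma$ be a circle about $(0,0)$ of radius less than $\varepsilon$. Then $0<\gamma_1+\varepsilon<1$, and neither $f_1$ nor $f_2$ has a fixed point. So a loop that is essential in $\Omega$ need not force fixed points.
\end{example}

\begin{example}\label{ex:ellipse}
Let $\gamma(s)=(\frac12+\frac34\cos2\pi s,\ \frac18\sin2\pi s)$. This ellipse meets the horizontal axis only at $(-\frac14,0)$ and $(\frac54,0)$, so it lies in $\Omega$, and it winds once around $(0,0)$ and once around $(1,0)$. It crosses each of the lines with first coordinate $-\varepsilon$ and $1-\varepsilon$ twice, so $f_2$ has four fixed points. At a fixed point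
\[
\det(I-Df_2)=\det\begin{pmatrix}-\gamma_1'&0\\-\gamma_2'&1\end{pmatrix}=-\gamma_1'(x_1)=\tfrac{3\pi}2\sin2\pi x_1 ,
\]
so the index is $+1$ on the upper half of the ellipse and $-1$ on the lower half. The two fixed points on the line $\{k-\varepsilon\}\times\mathbb R$ are both fixed by the lift $x\mapsto (x_1+\varepsilon-k,0)+\gamma(x_1)$, so they lie in one class and their indices cancel. Shrinking the ellipse to its center removes all four fixed points, but on the way the ellipse passes through lattice points, and at these moments the two values collide.
\end{example}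

To see whether a cleverer deformation exists, let $(g_1,g_2):T\to F_2(T)$ be homotopic to $(f_1,f_2)$ in $F_2(T)$ and put
\[
p(x)=x-g_1(x),\qquad q(x)=g_2(x)-g_1(x).
\]
Then $q(x)\neq0$ says that the values are distinct, $p(x)\ne0$ says that $x$ is not fixed by $g_1$, and $p(x)\neq q(x)$ says that $x$ is not fixed by $g_2$. Writing $(s,t)=(x_1,x_2)$, for the pair \eqref{eq:pair} itself we have $p(s,t)=(-\varepsilon,t)$ and $q(s,t)=\gamma(s)$. During the homotopy $q$ must avoid $0$, so $q$ stays in the homotopy class of $\gamma(s)$ as a map to the punctured torus $S$. The map $p$ is free to pass through $0$, because fixed points are allowed along the way; only its class as a map to $T$ is preserved.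

Suppose that $g_1$ and $g_2$ have no fixed points, and suppose first that they have the simplest form: $p(s,t)=(a,t)$ for a constant $a$, and $q(s,t)=c(s)$ for a loop $c$ that lifts to a loop freely homotopic to $\gamma$ in $\Omega$. Then $a\notin\mathbb Z$ because $p\ne0$. As $s$ and $t$ vary independently, $p\neq q$ says that the lift of $c$ misses all the lines $\{a+k\}\times\mathbb R$. So it lies in the open strip between two consecutive lines. The strip is convex and contains a single column $C_i$, so the lift of $c$, and with it $\gamma$, is null-homotopic in $\Omega_i$. This is the case for the small circle of Example~\ref{ex:small} with $i=0$. It is false for the ellipse: whatever $i$ is, one of the points $(0,0)$, $(1,0)$ is outside $C_i$, and the ellipse has winding number $1$ about it. This suggests a definition.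

\begin{definition}\label{def:wide}
A loop $\gamma:\mathbb R/\mathbb Z\to\Omega$ is \emph{wide} if for every $i\in\mathbb Z$ it is not null-homotopic in $\Omega_i$. A map $(f,f'):X\to F_2(X)$ is an \emph{obstructed pair} if, whenever it is homotopic in $F_2(X)$ to $(g,g')$, at least one of $g,g'$ has a fixed point.
\end{definition}

Two things separate the model computation from a proof. First, $p$ and $q$ depend on both variables, so $p\neq q$ is not yet a statement about two curves. Second, of the curve that replaces the vertical line we know only that it advances by $e_2$ in each period; it may wind among the lattice points, cross itself and cross its translates. Lemmas~\ref{lem:cross} and~\ref{lem:columns} below deal with these two difficulties.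

\section{Wide loops give obstructed pairs}\label{sec:key}

\begin{proposition}\label{prop:key}
Let $\gamma:\mathbb R/\mathbb Z\to\Omega$ be a wide loop. Let $(f_1,f_2):T\to F_2(T)$ be such that $f_1$ is homotopic in $T$ to $x\mapsto(x_1,0)$, and $f_2-f_1:T\to S$ is homotopic in $S$ to $x\mapsto\gamma(x_1)\bmod\mathbb Z^2$. Then $(f_1,f_2)$ is an obstructed pair.
\end{proposition}

For the ellipse of Example~\ref{ex:ellipse}, the proposition and Lemma~\ref{lem:split} give $MF(\{f_1,f_2\})\ge1>0=N(\{f_1,f_2\})$, so the torus is not Wecken for $2$-valued maps.

\subsection*{A hyperbolic structure on the punctured torus}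
To pass from maps of the torus to curves we want canonical curves in each free homotopy class of $S$, which are disjoint unless they are forced to meet. Closed geodesics of a hyperbolic metric have this property.

Let $\mathbb H$ be the hyperbolic plane, with distance $d$. Two distinct geodesic lines meet in at most one point; if they do meet, we say that they \emph{cross}. A \emph{hyperbolic} isometry $W$ preserves orientation, preserves exactly one geodesic line, its \emph{axis} $a_W$, and translates along it by a positive distance. Hence $a_W$ has a constant speed parametrization $\omega:\mathbb R\to a_W$ with $\omega(s+1)=W\omega(s)$, where $\omega(0)$ can be any point of $a_W$, and $a_{\lambda W\lambda^{-1}}=\lambda a_W$ for every isometry $\lambda$. For $y,y'\in\mathbb H$ and $\tau\in[0,1]$, the point at fraction $\tau$ of the geodesic segment from $y$ to $y'$ depends continuously on $(y,y',\tau)$ and is carried along by isometries. This defines the \emph{geodesic homotopy} between any two maps to $\mathbb H$.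

We use the standard fact that $S$ is homeomorphic to $\mathbb H/\Gamma$, where $\Gamma$ is a free Fuchsian group of rank $2$ all of whose nontrivial elements are hyperbolic. One takes a Schottky group: four half-planes whose closures in the closed disc are pairwise disjoint, with opposite boundary geodesics paired by two hyperbolic isometries. The region outside the half-planes is a square without its corners, and gluing opposite sides gives a torus with one end. This end is a funnel, not a cusp, so that every nontrivial class, including the loop around the puncture, has an axis.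

The universal covering $\mathbb H\to S$ factors as $\mathbb H\xrightarrow{\ \kappa\ }\Omega\to S$ with $\kappa$ a covering. For $\lambda\in\Gamma$ the maps $\kappa\lambda$ and $\kappa$ lift the same map $\mathbb H\to S$, so there is a vector $[\lambda]\in\mathbb Z^2$ with
\begin{equation}\label{eq:kappa}
\kappa(\lambda y)=\kappa(y)+[\lambda]\qquad(y\in\mathbb H).
\end{equation}
The map $\lambda\mapsto[\lambda]$ is a homomorphism to an abelian group, hence constant on conjugacy classes; it is the homology class in $H_1(S)=H_1(T)=\mathbb Z^2$.

\begin{lemma}\label{lem:axes}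
Let $\lambda,\lambda'\in\Gamma$ with $\lambda\ne1$, $[\lambda]=0$ and $[\lambda']\neq0$. Then $a_\lambda\neq a_{\lambda'}$, and $\lambda$ and $\lambda'$ do not commute.
\end{lemma}

\begin{proof}
Suppose $a_\lambda=a_{\lambda'}=a$. Every nontrivial element of the stabilizer of $a$ in $\Gamma$ is hyperbolic with axis $a$, so the stabilizer acts on $a$ faithfully by translations, with discrete orbits. It is therefore infinite cyclic, generated by some $\lambda_0$. Write $\lambda=\lambda_0^i$ and $\lambda'=\lambda_0^j$. From $j[\lambda_0]\ne0$ we get $[\lambda_0]\neq0$, and then $i[\lambda_0]=0$ gives $i=0$, contrary to $\lambda\neq1$. If $\lambda$ and $\lambda'$ commuted, then $\lambda a_{\lambda'}=a_{\lambda\lambda'\lambda^{-1}}=a_{\lambda'}$, and so $a_{\lambda'}=a_\lambda$.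
\end{proof}

\subsection*{Crossing axes force a coincidence}
The next lemma removes the first difficulty. If $\tilde q(s,t)$ stays within bounded distance of a point running along one geodesic as $s$ varies, and $\tilde p(s,t)$ stays within bounded distance of a point running along a second geodesic as $t$ varies, then on a large square the pair looks like the pair of geodesics, and a crossing is detected by a degree.

\begin{lemma}\label{lem:cross}
Let $W$ and $Z$ be hyperbolic isometries whose axes cross. Let $\tilde p,\tilde q:\mathbb R^2\to\mathbb H$ be continuous maps with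
\[
\begin{aligned}
\tilde q(s+1,t)&=W\tilde q(s,t), &\qquad \tilde q(s,t+1)&=\tilde q(s,t),\\
\tilde p(s+1,t)&=\tilde p(s,t), &\qquad \tilde p(s,t+1)&=Z\tilde p(s,t).
\end{aligned}
\]
Then $\tilde p(s,t)=\tilde q(s,t)$ for some $(s,t)$.
\end{lemma}

\begin{proof}
Let $o$ be the crossing point and $\vartheta\in(0,\pi)$ the angle between the axes. Parametrize $a_W$ by $\omega$ and $a_Z$ by $\zeta$ with constant speed, so that $\omega(0)=\zeta(0)=o$, $\omega(s+1)=W\omega(s)$ and $\zeta(t+1)=Z\zeta(t)$. The function $d(\tilde q(s,t),\omega(s))$ is unchanged by $s\mapsto s+1$ because $W$ is an isometry, and by $t\mapsto t+1$ because $\tilde q$ is periodic in $t$. For the same reasons, with $s$ and $t$ exchanged and $Z$ in place of $W$, the function $d(\tilde p(s,t),\zeta(t))$ is $\mathbb Z^2$-periodic. Both functions are continuous, hence bounded by a constant $C$.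

In a hyperbolic right triangle, $\sinh d(y,a_Z)=\sin\vartheta\cdot\sinh d(y,o)$ for $y\in a_W$, and the same formula holds for $d(y,a_W)$ with $y\in a_Z$. So we can choose $R>0$ with $d(\omega(\pm R),a_Z)>2C$ and $d(\zeta(\pm R),a_W)>2C$. Let $Q=[-R,R]^2$. Then $d(\omega(s),\zeta(t))>2C$ on $\partial Q$. Let $q_\tau$ be the geodesic homotopy from $q_0=\tilde q$ to $q_1(s,t)=\omega(s)$, and $p_\tau$ the one from $p_0=\tilde p$ to $p_1(s,t)=\zeta(t)$. Then $d(q_\tau(s,t),\omega(s))\le C$ and $d(p_\tau(s,t),\zeta(t))\le C$, so $q_\tau\ne p_\tau$ on $\partial Q$ for all $\tau$.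

Use the Klein model, in which $\mathbb H$ is the open unit disc in $\mathbb R^2$ and geodesics are chords. Differences of points are now vectors, and $q_\tau-p_\tau:\partial Q\to\mathbb R^2\setminus\{0\}$ has a degree that does not depend on $\tau$. For $\tau=1$ write $\omega(s)=o+\xi(s)u_1$ and $\zeta(t)=o+\eta(t)u_2$, where $u_1,u_2$ are linearly independent vectors and $\xi,\eta$ are increasing functions vanishing at $0$. In the straight-line homotopy from $\xi(s)u_1-\eta(t)u_2$ to $su_1-tu_2$, the coefficient of $u_1$ is nonzero for $s=\pm R$ and the coefficient of $u_2$ is nonzero for $t=\pm R$. So the degree is that of a linear isomorphism, $\pm1$. If $\tilde q-\tilde p$ had no zero on $Q$, the degree for $\tau=0$ would be $0$.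
\end{proof}

\subsection*{A loop that misses a periodic family of curves}
The second difficulty is planar. The complementary regions of the translates of a wild curve are no longer strips, but they keep the two properties of a strip that the model computation used: they are simply connected, and they meet at most one column.

\begin{lemma}\label{lem:columns}
Let $z:\mathbb R\to\Omega$ be continuous with $z(t+1)=z(t)+e_2$, and let $c$ be a loop in $\Omega$ that is disjoint from $L_k=z(\mathbb R)+ke_1$ for every $k\in\mathbb Z$. Then $c$ is null-homotopic in $\Omega_i$ for some $i$.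
\end{lemma}

\begin{proof}
The function $z(t)-te_2$ is periodic, hence bounded. So $z$ is proper, each $L_k$ is closed, connected and unbounded, and $L_k$ lies within a fixed distance of the line $\{k\}\times\mathbb R$. The family $(L_k)$ is therefore locally finite, and $L=\bigcup_kL_k$ is closed. It is disjoint from $\mathbb Z^2$. Let $U$ be the component of $\mathbb R^2\setminus L$ that contains $c$.

\emph{$U$ is simply connected.} We use the textbook fact that a connected open subset of $\mathbb R^2$ is simply connected if its complement in $S^2=\mathbb R^2\cup\{\infty\}$ is connected. The set $L'=L\cup\{\infty\}$ is connected, because each $L_k\cup\{\infty\}$ is the closure in $S^2$ of a connected set. Every component $U'$ of $S^2\setminus L'$ is open and has nonempty boundary contained in $L'$, so $L'\cup U'=L'\cup\overline{U'}$ is connected. The complement of $U$ is the union of $L'$ and the sets $L'\cup U'$ with $U'\neq U$, and so it is connected.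

\emph{The lattice points in $U$ lie in one column.} We need an invariant that tells the left of $z$ from its right. For $P\in\mathbb R^2\setminus L_0$ choose a continuous argument $\theta_P(t)$ of $z(t)-P$. As $z(t)-te_2$ is bounded, the direction of $z(t)-P$ tends to $\pm e_2$ as $t\to\pm\infty$, uniformly for $P$ in bounded sets. So
\[
\mu(P)=\frac1{2\pi}\Bigl(\lim_{t\to\infty}\theta_P(t)-\lim_{t\to-\infty}\theta_P(t)\Bigr)\in\tfrac12+\mathbb Z .
\]
The function $\mu$ is locally constant. Indeed, for a closed disc $D$ disjoint from $L_0$ choose $t_0$ such that $z(t)-P$ makes an angle less than $\pi/4$ with $\pm e_2$ for $\pm t\ge t_0$ and $P\in D$. Then $\mu(P)$ differs by at most $\frac14$ from $\frac1{2\pi}(\theta_P(t_0)-\theta_P(-t_0))$, which is continuous on $D$; so the values of $\mu$ at nearby points differ by less than $1$ and are equal. The substitution $t\mapsto t+1$ gives $\mu(P+e_2)=\mu(P)$, so on lattice points $\mu(i,j)=\mu_i$ depends only on $i$. If $i$ is large, then $z(t)-(i,0)$ has negative first coordinate for all $t$ and turns from $-e_2$ to $e_2$ clockwise, so $\mu_i=-\frac12$. If $-i$ is large, the first coordinate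 is positive and $\mu_i=+\frac12$.

The function $P\mapsto\mu(P-ke_1)$ is locally constant off $L_k$, hence constant on $U$. If $(i,j)$ and $(i',j')$ lie in $U$ with $i<i'$, then $\mu_{i-k}=\mu_{i'-k}$ for all $k\in\mathbb Z$, so the sequence $(\mu_i)$ has period $i'-i$. This contradicts its different values at the two ends.

Thus $U\subset\Omega_i$ for some $i$, and $c$ is null-homotopic in $U$.
\end{proof}

\subsection*{Proof of Proposition~\ref{prop:key}}
Suppose that $(f_1,f_2)$ is homotopic in $F_2(T)$ to $(g_1,g_2)$ with $g_1,g_2$ fixed point free. As in Section~\ref{sec:example}, $p(x)=x-g_1(x)$ and $q(x)=g_2(x)-g_1(x)$ are maps $T\to S$ with $p(x)\neq q(x)$ for all $x$. The difference of the two coordinates of the homotopy is a homotopy in $S$ from $f_2-f_1$ to $q$, so $q$ is homotopic in $S$ to $(s,t)\mapsto\gamma(s)$. Since $g_1\simeq f_1\simeq(s,0)$, the map $p$ is homotopic in $T$ to $(s,t)\mapsto(0,t)$.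

\emph{Lifting $q$.} Let $\hat\gamma:\mathbb R\to\mathbb H$ satisfy $\kappa\hat\gamma=\gamma$, and let $W\in\Gamma$ be defined by $\hat\gamma(s+1)=W\hat\gamma(s)$. Then $[W]=0$ by \eqref{eq:kappa}, since $\gamma$ is a closed loop in $\Omega$. Also $W\neq1$: otherwise $\hat\gamma$ is a loop in the contractible space $\mathbb H$, and $\gamma$ is null-homotopic in $\Omega\subset\Omega_0$. Lift the homotopy from $\gamma(s)$ to $q$, starting with $(s,t)\mapsto\hat\gamma(s)$, and let $\tilde q:\mathbb R^2\to\mathbb H$ be the final map. By uniqueness of lifts, the relations satisfied at the start persist: $\tilde q(s+1,t)=W\tilde q(s,t)$ and $\tilde q(s,t+1)=\tilde q(s,t)$.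

\emph{Lifting $p$.} Let $\tilde p:\mathbb R^2\to\mathbb H$ be any lift of $p$, and define $Y,Z\in\Gamma$ by $\tilde p(s+1,t)=Y\tilde p(s,t)$ and $\tilde p(s,t+1)=Z\tilde p(s,t)$. Computing $\tilde p(s+1,t+1)$ in two ways gives $YZ=ZY$. The map $\kappa\tilde p:\mathbb R^2\to\mathbb R^2$ is a lift of $p:T\to T$, and by \eqref{eq:kappa} it changes by $[Y]$ and $[Z]$ under the two unit shifts. These integer vectors do not change under a homotopy in $T$, so they can be read off from $(s,t)\mapsto(0,t)$: $[Y]=0$ and $[Z]=e_2$. We know nothing about the class of $p$ in $S$ beyond this, but this suffices: $Y$ commutes with $Z$, so $Y=1$ by Lemma~\ref{lem:axes}.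

\emph{The axes are disjoint.} Let $\lambda\in\Gamma$. The map $\lambda\tilde p$ is periodic in $s$ and satisfies $\lambda\tilde p(s,t+1)=(\lambda Z\lambda^{-1})\lambda\tilde p(s,t)$. It never coincides with $\tilde q$, since $p\neq q$. By Lemma~\ref{lem:cross}, $a_W$ does not cross the axis $\lambda a_Z$ of $\lambda Z\lambda^{-1}$. By Lemma~\ref{lem:axes}, $a_W\neq\lambda a_Z$, because $[W]=0$ and $[\lambda Z\lambda^{-1}]=e_2$. Hence $a_W\cap\lambda a_Z=\emptyset$ for all $\lambda\in\Gamma$.

\emph{Back to the plane.} Parametrize the axes by $\omega$ and $\zeta$ with $\omega(s+1)=W\omega(s)$ and $\zeta(t+1)=Z\zeta(t)$, and put $c=\kappa\omega$ and $z=\kappa\zeta$. By \eqref{eq:kappa}, $c$ is a closed loop in $\Omega$ and $z(t+1)=z(t)+e_2$. If $c(s)=z(t)+ke_1$, then $\omega(s)$ and $\zeta(t)$ have the same image in $S$, so $\omega(s)\in\lambda a_Z$ for some $\lambda\in\Gamma$, which we have excluded. By Lemma~\ref{lem:columns}, $c$ is null-homotopic in some $\Omega_i$. Finally, each stage of the geodesic homotopy from $\hat\gamma$ to $\omega$ intertwines $s\mapsto s+1$ with $W$, so its image under $\kappa$ is a free homotopy of loops in $\Omega$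 from $\gamma$ to $c$. Thus $\gamma$ is null-homotopic in $\Omega_i$, although $\gamma$ is wide. \qed

\section{A symmetric wide loop}\label{sec:loop}

We want one construction that descends from $T$ to $K$ and restricts to $A$ and $M$. Let
\[
\rho(u,v)=(u,-v),\qquad \Sigma=\mathbb R\times(-\tfrac14,\tfrac14),\qquad \Lambda=\tfrac12\mathbb Z\times\{0\}.
\]
For the pair \eqref{eq:pair}, the values lie in $A$ if $\gamma$ lies in $\Sigma$; the map $f_2$ commutes with $\sigma$ if $\gamma(s+\frac12)=\rho\gamma(s)$; and the two values remain distinct in $K$ if $\gamma$ avoids not only $\mathbb Z^2$ but all of $\Lambda$.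

The symmetry rules out the ellipse. If $\gamma(s+\frac12)=\rho\gamma(s)$, then the change of argument about a point $(i,0)$ along the second half of $\gamma$ is the negative of the change along the first half, so all these winding numbers vanish. In particular such a loop is not wide if it lies in $(-1,2)\times(-\frac14,\frac14)$: after filling in $C_0$ this rectangle has one puncture, and a loop of winding number $0$ in it is null-homotopic. So we use three lattice points and detect wideness by commutators in a free group.

\begin{lemma}\label{lem:loop}
There is a wide loop $\gamma:\mathbb R/\mathbb Z\to\Sigma\setminus\Lambda$, at distance at least $\frac1{10}$ from $\Lambda$, with $\gamma(s+\frac12)=\rho\gamma(s)$ for all $s$.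
\end{lemma}

\begin{proof}
Let $b=(\frac14,0)$, which is fixed by $\rho$. Products of paths are read from left to right, and $\bar\ell$ is the reverse of the path $\ell$. For $i=0,1,2$ let $c_i$ be the circle of radius $\frac1{10}$ about $(i,0)$, traversed once counterclockwise, starting at $(\frac1{10},0)$, $(\frac9{10},0)$, $(\frac{19}{10},0)$ respectively. Let $\ell_i$ be the path from $b$ to the starting point of $c_i$ that follows the horizontal axis, except that it passes each point of $\Lambda$ on its way along the upper semicircle of radius $\frac1{10}$. Thus $\ell_0$ is a segment, $\ell_1$ passes above $(\frac12,0)$, and $\ell_2$ passes above $(\frac12,0)$, $(1,0)$ and $(\frac32,0)$. Put $v_i=\ell_ic_i\bar\ell_i$ (Figure~\ref{fig:lassos}). These loops lie in $\Sigma$ at distance at least $\frac1{10}$ from $\Lambda$. Parametrize $\delta=v_0v_2v_1$ by $[0,\frac12]$ and define $\gamma(s)=\delta(s)$ and $\gamma(s+\frac12)=\rho\delta(s)$ for $0\le s\le\frac12$. Since $\rho^2=1$, the relation $\gamma(s+\frac12)=\rho\gamma(s)$ holds for all $s$. It remains to show that $\gamma$ is wide.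

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=4.5]
\draw[gray,dashed] (-0.3,0.25)--(2.3,0.25) (-0.3,-0.25)--(2.3,-0.25);
\foreach \x in {0,1,2} {
  \fill (\x,0) circle (0.014);
  \draw[thick] (\x,0) circle (0.1);
  \draw[thick,->] (\x,0) ++(-0.1,0) arc (180:280:0.1);
  \node at (\x,-0.17) {$v_{\x}$};
}
\draw (0.5,0) circle (0.014) (1.5,0) circle (0.014);
\fill (0.25,0) circle (0.014) node[below] {$b$};
\draw[thick] (0.1,0)--(0.4,0) arc (180:0:0.1) -- (0.9,0);
\draw[thick] (0.25,0) .. controls (0.35,0.27) and (1.75,0.27) .. (1.9,0);
\end{tikzpicture}
\caption{The loops $v_0,v_1,v_2$ based at $b=(\frac14,0)$ in the strip $\mathbb R\times(-\frac14,\frac14)$. The loop $v_i$ runs along its tail, circles $(i,0)$ counterclockwise and returns. The hollow dots are $(\frac12,0)$ and $(\frac32,0)$, which the loops also avoid. The tail of $v_2$ is drawn pushed up into the upper half-plane.}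
\label{fig:lassos}
\end{figure}

Let $\Pi=\mathbb R^2\setminus\{(0,0),(1,0),(2,0)\}$ and $G=\pi_1(\Pi,b)$. The part of $\Pi$ in the closed upper half-plane is star-shaped about $(0,1)$, hence simply connected. So in $\Pi$ we may replace $\ell_1$ by a segment and $\ell_2$ by an arc that runs in the open upper half-plane above the circle $c_1$. The three lassos then meet only at $b$, and their union is a deformation retract of $\Pi$. Hence $G$ is free on $v_0,v_1,v_2$, and by van Kampen's theorem filling in $(i,0)$ amounts to setting $v_i=1$.

We compute the action of $\rho$ on $G$. The part of $\Pi$ with first coordinate less than $1$ has infinite cyclic fundamental group generated by $v_0$, and classes in it are determined by the winding number about $(0,0)$. The loop $\rho v_0$ lies there and has winding number $-1$, so $\rho v_0=v_0^{-1}$. The part of $\Pi$ with first coordinate in $(0,2)$ has infinite cyclic fundamental group generated by $v_1$, with classes determined by the winding number about $(1,0)$. It contains $\rho v_1$, of winding number $-1$, so $\rho v_1=v_1^{-1}$. It also contains $\ell_2\bar\ell_2^{\,\prime}$, where $\ell_2'=\rho\ell_2$.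 This loop goes to the right above $(1,0)$ and returns below it, that is, clockwise, so $\ell_2\bar\ell_2^{\,\prime}=v_1^{-1}$. Hence $v_2=v_1^{-1}(\ell_2'c_2\bar\ell_2^{\,\prime})v_1$, and as $\rho c_2=\bar c_2$,
\[
\rho v_2=\ell_2'\,\bar c_2\,\bar\ell_2^{\,\prime}=(v_1v_2v_1^{-1})^{-1}=v_1v_2^{-1}v_1^{-1}.
\]
Therefore, in $G$,
\[
\gamma=v_0v_2v_1\cdot v_0^{-1}\cdot v_1v_2^{-1}v_1^{-1}\cdot v_1^{-1}=v_0v_2v_1v_0^{-1}v_1v_2^{-1}v_1^{-2}.
\]
Setting one generator equal to $1$ gives
\[
v_0=1:\ v_2v_1^2v_2^{-1}v_1^{-2},\qquad v_1=1:\ v_0v_2v_0^{-1}v_2^{-1},\qquad v_2=1:\ v_0v_1v_0^{-1}v_1^{-1},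
\]
and these are nonempty reduced words. In particular $\gamma\neq1$ in $G$. So for every $i\in\mathbb Z$ the loop $\gamma$ is not null-homotopic in $\Pi\cup C_i$, which is $\Pi$ with $(i,0)$ filled in for $i\in\{0,1,2\}$ and $\Pi$ itself otherwise. As $\Omega_i\subset\Pi\cup C_i$, it is not null-homotopic in $\Omega_i$.
\end{proof}

The order of the factors in $\delta$ matters: for $v_0v_1v_2$ in place of $\delta$ the word is $v_0v_1v_2v_0^{-1}v_2^{-1}v_1^{-1}$, which becomes trivial for $v_0=1$.

\section{The $n$-valued examples}\label{sec:a}

Obstructed pairs pass from a covering space to its base and from a space to a retract. This carries Proposition~\ref{prop:key} from the torus to the other three surfaces.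

\begin{lemma}\label{lem:transfer}
\begin{enumerate}
\item[(i)] Let $\pi:\tilde X\to X$ be a covering, let $(f,f'):X\to F_2(X)$, and let $\tilde f,\tilde f':\tilde X\to\tilde X$ satisfy $\pi\tilde f=f\pi$ and $\pi\tilde f'=f'\pi$. If $(\tilde f,\tilde f')$ is obstructed, so is $(f,f')$.
\item[(ii)] Let $R:X\to Y$ be a retraction onto a subspace and let $(f,f'):Y\to F_2(Y)$. If $(fR,f'R):X\to F_2(X)$ is obstructed, so is $(f,f')$.
\end{enumerate}
\end{lemma}

\begin{proof}
In both cases take a homotopy in the configuration space from $(f,f')$ to $(g,g')$.

(i) Compose its two coordinates with $\pi$ and lift them, starting at $\tilde f$ and $\tilde f'$. The lifted values are distinct because their projections are, so this is a homotopy in $F_2(\tilde X)$ from $(\tilde f,\tilde f')$ to a pair $(\tilde g,\tilde g')$ with $\pi\tilde g=g\pi$ and $\pi\tilde g'=g'\pi$. One of $\tilde g,\tilde g'$ fixes a point $y$, and then the corresponding map $g$ or $g'$ fixes $\pi(y)$.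

(ii) Composing with $R$ gives a homotopy in $F_2(Y)\subset F_2(X)$ from $(fR,f'R)$ to $(gR,g'R)$. One of these maps, say $gR$, fixes a point $x$. Then $x=g(Rx)\in Y$, so $Rx=x$ and $g(x)=x$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(a)]
Let $m=\lfloor n/2\rfloor\ge1$, so that $n-m\in\{m,m+1\}$. We take $m$ parallel copies of the pair \eqref{eq:pair}, and one more map if $n$ is odd. Let $\gamma=(\gamma_1,\gamma_2)$ be the loop of Lemma~\ref{lem:loop}, choose distinct numbers $\varepsilon_1,\dots,\varepsilon_{m+1}$ in $(0,\frac1{10})$, and define on $T$
\[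
u_k(x)=(x_1+\varepsilon_k,0),\qquad w_k(x)=(x_1+\varepsilon_k,0)+\gamma(x_1).
\]
Consider the $n$ maps $u_1,\dots,u_{n-m},w_1,\dots,w_m$. They depend only on $x_1$, and they take values in $A$ because $|\gamma_2|<\frac14$. They commute with $\sigma$: both $u_k(\sigma x)$ and $\sigma u_k(x)$ equal $(x_1+\frac12+\varepsilon_k,0)$, and
\[
w_k(\sigma x)=(x_1+\tfrac12+\varepsilon_k,0)+\rho\gamma(x_1)=\bigl(x_1+\varepsilon_k+\gamma_1(x_1)+\tfrac12,\,-\gamma_2(x_1)\bigr)=\sigma w_k(x).
\]
So they induce self-maps $\bar u_k,\bar w_k$ of $K$ with values in $M$.

\emph{The values are distinct, in $T$ and in $K$.} We show that for two different maps $f,f'$ of the list, $f(x)\notin\{f'(x),\sigma f'(x)\}$. As $\sigma$ is an involution, the condition is symmetric in $f$ and $f'$. If $f,f'$ are $u_k,u_l$ or $w_k,w_l$ with $k\ne l$, the first coordinates would give $\varepsilon_k-\varepsilon_l\in\frac12\mathbb Z$, whereas $0<|\varepsilon_k-\varepsilon_l|<\frac1{10}$. If $f=u_k$ and $f'=w_l$, where $k=l$ is allowed, the second coordinates would give $\gamma_2(x_1)\in\mathbb Z$, so $\gamma_2(x_1)=0$, and the first coordinates would give $\gamma_1(x_1)\in\varepsilon_k-\varepsilon_l+\frac12\mathbb Z$.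 Then $\gamma(x_1)$ would be at distance less than $\frac1{10}$ from $\Lambda$.

We thus obtain split $n$-valued maps $\varphi_T$ on $T$ and $\varphi_K$ on $K$, and their restrictions $\varphi_A:A\multimap A$ and $\varphi_M:M\multimap M$.

\emph{Nielsen numbers.} For $0\le\tau\le1$ consider
\[
x\longmapsto\bigl(x_1+(1-\tau)\varepsilon_k+\tfrac\tau4,\,0\bigr)+(1-\tau)\gamma(x_1),
\]
and the same formula without the last term. These maps are well defined on $T$ because $\gamma$ is a closed loop in the plane, they take values in $A$, and they commute with $\sigma$ because $\rho$ is linear. So on each of the four surfaces, every coordinate map of $\varphi_F$ is homotopic to the map induced by $x\mapsto(x_1+\frac14,0)$. This map sends $x$ neither to $x$ nor to $\sigma x$, since $\frac14\notin\frac12\mathbb Z$, so it is fixed point free on all four surfaces. By \eqref{eq:sum}, $N(\varphi_F)=0$.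

\emph{For each $k\le m$, the pair of coordinate maps of $\varphi_F$ given by $u_k$ and $w_k$ is obstructed.} For $F=T$ this is Proposition~\ref{prop:key}, since $u_k\simeq(x_1,0)$ and $w_k-u_k=\gamma(x_1)$. For $F=K$ apply Lemma~\ref{lem:transfer}(i) to $\pi:T\to K$. For the surfaces with boundary, define $r:\mathbb R/\mathbb Z\to[-\frac14,\frac14]$ by $r(y)=y$ for $y\in[-\frac14,\frac14]$ and $r(y)=\frac12-y$ for $y\in[\frac14,\frac34]$. The formulas agree at $\frac14$ and at $\frac34\equiv-\frac14$. The function $r$ is odd: for $y\in[\frac14,\frac34]$ we have $r(-y)=r(1-y)=y-\frac12$. So $R(x_1,x_2)=(x_1,r(x_2))$ is a retraction $T\to A$ that commutes with $\sigma$, and it induces a retraction $\bar R:K\to M$. As $u_k$ and $w_k$ depend only on $x_1$, we have $u_k|_A\circ R=u_k$ and $w_k|_A\circ R=w_k$, and passing to the quotient, $\bar u_k|_M\circ\bar R=\bar u_k$ and $\bar w_k|_M\circ\bar R=\bar w_k$. Lemma~\ref{lem:transfer}(ii) now gives the case $F=A$ from $F=T$ and the case $F=M$ from $F=K$.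

\emph{Counting.} Let $\psi$ be $n$-valued homotopic to $\varphi_F$. By Lemma~\ref{lem:split}, $\psi$ splits, and for each $k\le m$ the pair given by $u_k,w_k$ is homotopic in $F_2(F)$ to the corresponding pair of coordinate maps of $\psi$. So at least $m$ different coordinate maps of $\psi$ have a fixed point. Different coordinate maps have different values, so a point of $F$ is fixed by at most one of them. Hence $\psi$ has at least $m$ fixed points, and $MF(\varphi_F)\ge\lfloor n/2\rfloor\ge1>0=N(\varphi_F)$.
\end{proof}

\section{Single-valued maps}\label{sec:b}

Each of the four surfaces is a quotient of a convex subset of the plane by a group of affine maps. This makes it easy to list the homotopy classes of self-maps and to choose in each class a representative whose fixed points can be counted. Let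
\[
\alpha(x_1,x_2)=(x_1+\tfrac12,-x_2),\qquad\beta(x_1,x_2)=(x_1,x_2+1).
\]
Then $F=\tilde F/\Delta$ with $\tilde F$ the universal cover, where $\tilde F=\mathbb R^2$ and $\Delta=\langle\alpha^2,\beta\rangle=\mathbb Z^2$ for $T$; $\tilde F=\mathbb R^2$ and $\Delta=\langle\alpha,\beta\rangle$ for $K$; and $\tilde F=\mathbb R\times[-\frac14,\frac14]$ with $\Delta=\langle\alpha^2\rangle$ for $A$ and $\Delta=\langle\alpha\rangle$ for $M$. A lift $\tilde f$ of $f:F\to F$ determines an endomorphism $\theta$ of $\Delta$ by $\tilde fg=\theta(g)\tilde f$ for $g\in\Delta$.

\begin{lemma}\label{lem:good}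
Let $f$, $\tilde f$, $\theta$ be as above, and let $E:\tilde F\to\tilde F$ be a smooth map with $Eg=\theta(g)E$ for all $g\in\Delta$. Suppose that for every $g\in\Delta$ the equation $E(x)=gx$ has either no solution or exactly one solution, which is an interior point where $\det(I-D(g^{-1}E))\ne0$. Then $E$ covers a map homotopic to $f$ with exactly $N(f)$ fixed points.
\end{lemma}

\begin{proof}
Since $\tilde F$ is convex and each $\theta(g)$ is affine, the maps $(1-\tau)\tilde f+\tau E$ take values in $\tilde F$ and satisfy the same equivariance. They cover a homotopy from $f$ to the map $f'$ covered by $E$. The lifts of $f'$ are the maps $g^{-1}E$, so every fixed point class of $f'$ is a single point of index $\pm1$. Hence $f'$ has exactly $N(f')=N(f)$ fixed points.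
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(b)]
For every endomorphism $\theta$ we find a map $E$ as in Lemma~\ref{lem:good}. It suffices to check the equivariance on generators of $\Delta$.

\emph{Annulus and M\"obius band.} Let $g_0=\alpha^2$ for $A$ and $g_0=\alpha$ for $M$. It acts on the line $x_2=0$ as the translation by $a=1$ and $a=\frac12$ respectively. Write $\theta(g_0)=g_0^k$. For $k\neq1$ take $E(x)=(kx_1,0)$. Then $Eg_0(x)=(kx_1+ka,0)=g_0^kE(x)$. The equation $E(x)=g_0^ix$ has the unique solution $(\frac{ia}{k-1},0)$, and $D(g_0^{-i}E)=\operatorname{diag}(k,0)$, so the determinant is $1-k\ne0$. For $k=1$ take $E(x)=(x_1+\frac14,0)$. It commutes with $g_0$, and $E(x)=g_0^ix$ has no solution since $\frac14\notin\frac12\mathbb Z$.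

\emph{Torus.} Here $\theta$ is given by an integer matrix $B$, and $E(x)=Bx+v$ is equivariant for every $v\in\mathbb R^2$. The equations are $(B-I)x=y-v$ with $y\in\mathbb Z^2$. If $\det(I-B)\neq0$, each has exactly one solution, and the determinant condition holds. If $\det(I-B)=0$, then $(B-I)\mathbb R^2$ is $0$ or a line spanned by an integer vector, so its image in $T$ is a point or a circle. Choose $v$ with $-v$ outside this image; then no equation has a solution.

\emph{Klein bottle.} We have $\alpha\beta\alpha^{-1}=\beta^{-1}$, and every element of $\Delta$ is uniquely of the form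
\[
\alpha^i\beta^j:\ (x_1,x_2)\longmapsto\bigl(x_1+\tfrac i2,\ (-1)^i(x_2+j)\bigr).
\]
The exponent $i$ is a homomorphism $\Delta\to\mathbb Z$. Write $\theta(\alpha)=\alpha^k\beta^l$. The element $\theta(\beta)$ is conjugate to its inverse, so its exponent $i$ vanishes and $\theta(\beta)=\beta^m$ for some $m\in\mathbb Z$. Applying $\theta$ to the relation gives $\beta^{(-1)^km}=\beta^{-m}$. Thus $(-1)^km=-m$, and $m=0$ if $k$ is even. Consider
\[
E(x_1,x_2)=(kx_1,\ mx_2+h(x_1)),\qquad\text{where } h \text{ is smooth and } h(x_1+\tfrac12)=(-1)^k\bigl(h(x_1)+l\bigr).
\]
Then $E\beta=\beta^mE$, and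
\[
E\alpha(x)=\bigl(kx_1+\tfrac k2,\,-mx_2+h(x_1+\tfrac12)\bigr)=\bigl(kx_1+\tfrac k2,\,(-1)^k(mx_2+h(x_1)+l)\bigr)=\alpha^k\beta^lE(x).
\]
The condition on $h$ holds for
\[
h(x_1)=2lx_1\quad(k\text{ even}),\qquad h(x_1)=-\tfrac l2+\tfrac14\sin2\pi(x_1-\sqrt2)\quad(k\text{ odd}),
\]
in the second case because the sine term changes sign under $x_1\mapsto x_1+\frac12$. The role of that term appears in the last case below.

If $k=1$, replace the first coordinate of $E$ by $x_1+\frac14$. The two equivariance relations still hold, and $E(x)=\alpha^i\beta^jx$ has no solution since $\frac14\neq\frac i2$.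

If $k\ne1$, the equation $E(x)=\alpha^i\beta^jx$ reads
\begin{equation}\label{eq:klein}
x_1=\frac i{2(k-1)},\qquad\bigl(m-(-1)^i\bigr)x_2=(-1)^ij-h(x_1).
\end{equation}
The derivative of $(\alpha^i\beta^j)^{-1}E$ is lower triangular with diagonal entries $k$ and $(-1)^im$, so the determinant in Lemma~\ref{lem:good} is $(1-k)(1-(-1)^im)$. If $m\neq(-1)^i$, then \eqref{eq:klein} has exactly one solution and the determinant is nonzero. If $m=(-1)^i$, then $m\ne0$, so $k$ is odd, and the second equation requires $h(x_1)\in\mathbb Z$ at the rational number $x_1=\frac{i}{2(k-1)}$; should this hold, a whole vertical line would be fixed. But the zeros of $\sin2\pi(x_1-\sqrt2)$ are the irrational numbers in $\sqrt2+\frac12\mathbb Z$, so at a rational $x_1$ we have $0<|2h(x_1)+l|\le\frac12$, and $h(x_1)$ is not an integer. So in this case \eqref{eq:klein} has no solution.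
\end{proof}

\begin{thebibliography}{9}

\bibitem{BG}
Brown and Gon\c{c}alves, \emph{On the topology of $n$-valued maps}.

\bibitem{Schirmer}
Schirmer, \emph{An index and Nielsen number for $n$-valued multifunctions}, Fund. Math. 124 (1984).

\bibitem{sphere}
\emph{The 2-sphere is Wecken for $n$-valued maps},
\texttt{https://escholarship.org/\allowbreak content/\allowbreak qt0c52961f/\allowbreak qt0c52961f\_noSplash\_\allowbreak 35ec3adbd24fe8c9d93b35017581ed4b.pdf}

\end{thebibliography}
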